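# Univalent symbols with the wandering property in the Bergman space

## 1. The functions in $A^2$ that vanish at $1/2$

Let $\mathbb D$ be the open unit disc, let $d\sigma$ be normalized area measure, and let $A^2$ be the Bergman space of analytic $f$ on $\mathbb D$ with $\|f\|^2=\int_{\mathbb D}|f|^2\,d\sigma<\infty$. Its reproducing kernel is $K_a(z)=(1-\bar az)^{-2}$, that is, $\langle F,K_a\rangle=F(a)$. Consider
$$M=\{F\in A^2:\ F(1/2)=0\}.$$
Multiplication by $z$ maps $M$ into itself, and $zM=\{F:\ F(0)=F(1/2)=0\}$. Which part of $M$ is orthogonal to $zM$? The orthogonal complement of $zM$ in $A^2$ is spanned by $K_0=1$ and $K_{1/2}=(1-z/2)^{-2}$, and $K_{1/2}(1/2)=16/9$. The combinations that vanish at $1/2$ are the multiples of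
$$F(z)=1-\frac{9}{16}\,\frac1{(1-z/2)^2}=\frac{(1-2z)(7-2z)}{4(2-z)^2}.$$
So $M\ominus zM$ is one-dimensional, spanned by $F$. Can we rebuild all of $M$ from $F$, using only multiplication by polynomials and limits? The zeros of $F$ are $1/2$, as required, and $7/2$, outside the closed disc. So $F=(z-\frac12)u$ with $u$ analytic and zero-free near $\overline{\mathbb D}$. Polynomials approximate $1/u$ uniformly on $\overline{\mathbb D}$, so $z-\frac12$ is a limit of functions $pF$ with $p$ a polynomial. Every $H\in M$ is $(z-\frac12)H_1$ with $H_1\in A^2$, and polynomials are dense in $A^2$, so every $H\in M$ is a limit of such functions too.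

Had the second zero of $F$ fallen inside $\mathbb D$, every limit of functions $pF$ would have vanished there, and $F$ would not have generated $M$. Keep this picture: an extra zero is an obstruction.

**Definition (invariant subspaces, wandering property).** For $g\in H^\infty$, a closed subspace $M\subseteq A^2$ is $g$-invariant if $gM\subseteq M$, and $\mathrm{Lat}(g)$ is the collection of these subspaces. For $N\subseteq A^2$, $[N]_g$ is the smallest closed $g$-invariant subspace containing $N$. We write $M\ominus gM=M\cap(gM)^\perp$. The function $g$ has the wandering property if $M=[M\ominus gM]_g$ for every $M\in\mathrm{Lat}(g)$.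

For one function $F$, $[F]_g$ is the closure of $\{p(g)F:\ p\text{ a polynomial}\}$. Such subspaces are called cyclic. In the example, $g=z$ and $M=[F]_z=[M\ominus zM]_z$.

## 2. A slit disc where the wandering vector does not generate

Now replace $z$ by the Riemann map of a slit disc. Let $k(w)=w/(1+w)^2$, a rotated Koebe function. It maps $\mathbb D$ univalently onto $\mathbb C\setminus[1/4,\infty)$, and it increases on $(-1,1)$ with $k(1/2)=2/9$. Put
$$\varphi=k^{-1}\circ\Big(\frac89\,k\Big),\qquad \varphi(0)=0.$$
Since $\frac89k(\mathbb D)=\mathbb C\setminus[2/9,\infty)$, the map $\varphi$ is univalent from $\mathbb D$ onto $G=\mathbb D\setminus[1/2,1)$.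

**The polynomials in $\varphi$.** On the circle, $k(e^{i\theta})=1/(2+2\cos\theta)$. If $\cos\theta>7/9$, then $\frac89k(e^{i\theta})<\frac14$, so $k^{-1}$ is analytic near that point and $\varphi$ extends analytically across $e^{i\theta}$. There $\varphi(e^{i\theta})=\varphi(e^{-i\theta})\in[1/2,1)$: the points $e^{\pm i\theta}$ go to the two sides of the same slit point. Let $E_+$ and $E_-$ be the arcs where $\cos\theta>7/9$ with $\theta>0$ and $\theta<0$ respectively, let $m$ be normalized Lebesgue measure on the circle $\mathbb T$, and put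
$$L(h)=\int_{E_+}h\,dm-\int_{E_-}h\,dm\qquad(h\in H^\infty).$$
Then $L(p(\varphi))=0$ for every polynomial $p$, but $L(z)=2i\int_{E_+}\sin\theta\,dm\ne0$.

**Definition (weak-star topology, weak-star generator).** $H^\infty$ is the dual of $X=L^1(\mathbb T)/H^1_0$. We regard $X$ as the space of functionals $h\mapsto\int_{\mathbb T}hg\,dm$ with $g\in L^1(\mathbb T)$. These are exactly the weak-star continuous functionals on $H^\infty$. A function $\varphi\in H^\infty$ is a weak-star generator of $H^\infty$ if the polynomials in $\varphi$ are weak-star dense in $H^\infty$.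

By Hahn–Banach, $\varphi$ fails to be a weak-star generator exactly when some nonzero $L\in X$ annihilates all $p(\varphi)$. The function $z$ is a weak-star generator, since the Fejér means of $h\in H^\infty$ converge to $h$ weak-star. Our slit map is not: the $L$ above is given by $g=\chi_{E_+}-\chi_{E_-}$.

**The wandering property fails for the slit map.** Fix $\lambda=3/4$, a point of the slit. For $0<s<1$ let
$$f_s=\varphi'\,(\varphi-\lambda)^{-s},\qquad M_s=[f_s]_\varphi .$$
A branch of the power exists because $\varphi-\lambda$ has no zeros. The slit has area zero, so a change of variables gives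
$$\|p(\varphi)f_s\|^2=\int_{\mathbb D}|p(\xi)|^2\,|\xi-\lambda|^{-2s}\,d\sigma(\xi),$$
which is finite because $2s<2$. The integral is over the full disc: the norm does not see the slit. Since $|\xi-\lambda|\le2$, we also have $\|p\|_{A^2}\le2\|p(\varphi)f_s\|$.

Hence, if $p_m(\varphi)f_s\to F\in M_s$, then $(p_m)$ converges in $A^2$, so locally uniformly on $\mathbb D$, to some $q_F\in A^2$. Moreover $F=(q_F\circ\varphi)f_s$ and $\|F\|^2=\int_{\mathbb D}|q_F|^2|\xi-\lambda|^{-2s}d\sigma$. The first identity shows that $q_F$ depends only on $F$.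

Suppose that $M_s=[M_s\ominus\varphi M_s]_\varphi$. Writing $p=p(0)+\xi p_1$, we see that $M_s=\mathbb Cf_s+\overline{\varphi M_s}$, so $M_s\ominus\varphi M_s$ has dimension at most one. It is not zero, as $M_s\ne\{0\}$. Let $v_s$ span it and put $q_s=q_{v_s}$. Since $f_s\in[v_s]_\varphi$, there are polynomials $t_m$ with $t_m(\varphi)v_s\to f_s$. So $t_mq_s\to1$ in $A^2$ and locally uniformly, and $q_s$ has no zeros in $\mathbb D$. Normalize $q_s(0)=1$. Let $p$ be a polynomial with $p(0)=1$, and let $p_m(\varphi)f_s\to v_s$, so that $p_m(0)\to1$. The polynomial $p-p_m/p_m(0)$ vanishes at $0$, so $(p-p_m/p_m(0))(\varphi)f_s\in\varphi M_s$ is orthogonal to $v_s$. Letting $m\to\infty$ gives $\langle p(\varphi)f_s,v_s\rangle=\|v_s\|^2$, hence $\|v_s\|\le\|p(\varphi)f_s\|$. With $p=1-\xi/\lambda$,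
$$\int_{\mathbb D}|q_s|^2|\xi-\lambda|^{-2s}d\sigma=\|v_s\|^2\le|\lambda|^{-2}\int_{\mathbb D}|\xi-\lambda|^{2-2s}d\sigma .$$
As $s\to1$, the right side tends to $|\lambda|^{-2}$.

Suppose this happens for a sequence of values $s\to1$. The $q_s$ are bounded in $A^2$, so along a subsequence $q_s\to q$ locally uniformly, with $q(0)=1$. By Hurwitz' theorem $q$ has no zeros in $\mathbb D$. By Fatou's lemma $\int_{\mathbb D}|q|^2|\xi-\lambda|^{-2}d\sigma\le|\lambda|^{-2}<\infty$. But $|\xi-\lambda|^{-2}$ is not integrable near $\lambda$, so $q(\lambda)=0$, a contradiction. So $M_s\ne[M_s\ominus\varphi M_s]_\varphi$ for all $s$ close enough to $1$, and $\varphi$ does not have the wandering property.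

## 3. From the slit disc to all bounded univalent maps

It is known that weak-star generators of $H^\infty$ which vanish at the origin have the wandering property in $A^2$. The slit map is not a weak-star generator, and it lacks the wandering property. The article "Univalent Mappings And Invariant Subspaces Of The Bergman And Hardy Spaces" is the source of the general question: if $\varphi$ is bounded and univalent on $\mathbb D$, $\varphi(0)=0$, and $\varphi$ has the wandering property in $A^2$, must $\varphi$ be a weak-star generator of $H^\infty$? The answer is yes.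

The proof costs nothing extra in weighted spaces. For $\alpha>-1$ let $d\sigma_\alpha=(\alpha+1)(1-|z|^2)^\alpha d\sigma$, a probability measure, and let $A=A^2_\alpha$ be the space of analytic $F$ on $\mathbb D$ with $\|F\|^2=\int|F|^2d\sigma_\alpha<\infty$. The definitions of Section 1 are repeated word for word in $A^2_\alpha$. The question as posed is the case $\alpha=0$.

**Theorem 1.** Let $\varphi$ be bounded and univalent on $\mathbb D$ with $0\in\varphi(\mathbb D)$ (for example $\varphi(0)=0$). Suppose that $M=[M\ominus\varphi M]_\varphi$ for every cyclic subspace $M=[F]_\varphi$, $0\ne F\in A$. Then $\varphi$ is a weak-star generator of $H^\infty$. In particular, the wandering property implies that $\varphi$ is a weak-star generator.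

**Theorem 2.** Let $\varphi$ be bounded and univalent on $\mathbb D$, with no normalization. Then $\varphi$ has the wandering property in $A^2_\alpha$ if and only if $0\in\varphi(\mathbb D)$, $\varphi$ is a weak-star generator of $H^\infty$, and $z$ has the wandering property in $A^2_\alpha$. For $\alpha=0$ the last condition always holds (Aleman–Richter–Sundberg, Acta Math. 177 (1996)), so in $A^2$
$$\varphi\text{ has the wandering property}\iff 0\in\varphi(\mathbb D)\text{ and }\varphi\text{ is a weak-star generator.}$$

The theorem of Aleman, Richter and Sundberg is used only for the last sentence of Theorem 2.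

We use the following standard facts about $A$. Polynomials are dense in $A$, the monomials are orthogonal, and the reproducing kernel is $(1-\bar\lambda z)^{-2-\alpha}$. So for $\lambda\in\mathbb D$ the function
$$k_\lambda(z)=(1-|\lambda|^2)^{1+\alpha/2}(1-\bar\lambda z)^{-2-\alpha}$$
is a unit vector of $A$, and $\langle F,k_\lambda\rangle=(1-|\lambda|^2)^{1+\alpha/2}F(\lambda)$. Hence
$$|F(z)|\le(1-|z|^2)^{-1-\alpha/2}\|F\|\qquad(F\in A,\ z\in\mathbb D).\tag{1}$$
In particular, convergence in $A$ implies locally uniform convergence on $\mathbb D$, and $A$ is closed in $L^2(\sigma_\alpha)$.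

## 4. Why divergence of one integral is not enough

The sensible first attempt is to repeat Section 2 for an arbitrary non-generator $\varphi$ with $G=\varphi(\mathbb D)$: find $f$ such that $\|p(\varphi)f\|$ controls $p$ on a domain $U$ strictly larger than $G$, pick $\lambda\in U\setminus G$, multiply $f$ by powers of $1/(\varphi-\lambda)$, and show that in a limit the wandering vector must acquire a zero at $\lambda$. Three points need attention.

First, the vector $f$. For the slit disc $f=\varphi'$ worked because the slit has no area. In general we know only that some $L\in X$ annihilates the polynomials in $\varphi$, and $L$ lives on the circle, not in $A$. Sections 5 and 6 produce $f$ and $U$.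

Second, the mechanism that forced the zero. In Section 2 it was the divergence of $\int|\xi-\lambda|^{-2}d\sigma$ at $\lambda$, and this is where the attempt breaks down. Take $c=3/4$, let $G$ be the annulus $\frac12<|\xi-c|<1$ cut along the segment $(c+\frac12,c+1)$, a simply connected domain containing $0$, and let $\varphi$ be a Riemann map onto $G$ with $\varphi(0)=0$. For $p=\sum a_k(\xi-c)^k$ we have
$$\|p(\varphi)\varphi'\|^2=\int_{\frac12<|\xi-c|<1}|p|^2d\sigma=\sum_k|a_k|^2\,\frac{1-4^{-k-1}}{k+1}\ \ge\ \frac34\int_{|\xi-c|<1}|p|^2d\sigma .$$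
So $f=\varphi'$ controls $p$ on the whole disc $U=\{|\xi-c|<1\}$, and $\lambda=c$ lies in $U\setminus G$. But $|\xi-\lambda|^{-2s}\le4^s$ on $G$ for every $s>0$. No integral diverges, and finiteness never forces a value at $\lambda$ to vanish.

Third, membership in $A$. In the slit disc with $f=\varphi'$, even the first power fails: $\varphi'/(\varphi-\lambda)\notin A^2$, because its squared norm is $\int_{\mathbb D}|\xi-\lambda|^{-2}d\sigma=\infty$.

The idea that overcomes the second point is to stop looking at one integral and to compare exponential rates. Use the weight $|\varphi-\lambda|^{-n}$ with $n\to\infty$. The competitor $(1-\xi/\lambda)^n$ cancels the weight and shows that the wandering vector $v_n$ has norm at most a constant times a fixed $n$-th power. If $v_n$ generates, its symbol $q_n$ is zero-free on the simply connected $U$, so it has an analytic $n$-th root there. In the limit of the $n$-th roots the vector $f$ and all constants disappear. What is left is a pointwise bound $|r(\xi)|\le|1-\xi/\lambda|$ on $G$ with equality at $0$, and the maximum principle gives $r(\xi)=1-\xi/\lambda$,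 which vanishes at $\lambda\in U$. The third point is handled by a truncation of the weight (Section 7).

## 5. Weak-star continuous functionals as single inner products

For $x,y\in A$ and $h\in H^\infty$ put $(x\otimes y)(h)=\langle hx,y\rangle$. With the Poisson kernel $P_z(\zeta)$ we have $h(z)=\int_{\mathbb T}hP_z\,dm$. In particular every evaluation $\mathrm{ev}_\lambda(h)=h(\lambda)$, $\lambda\in\mathbb D$, belongs to $X$. Fubini's theorem applies because $\int_{\mathbb D}\int_{\mathbb T}|h|P_z|x||y|\,dm\,d\sigma_\alpha\le\|h\|_\infty\int|x||y|\,d\sigma_\alpha<\infty$, and it gives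
$$(x\otimes y)(h)=\int_{\mathbb T}h\,g\,dm,\qquad g(\zeta)=\int_{\mathbb D}P_z(\zeta)\,x(z)\overline{y(z)}\,d\sigma_\alpha(z),\qquad\|g\|_{L^1}\le\int_{\mathbb D}|x||y|\,d\sigma_\alpha .$$
So $x\otimes y\in X$ and
$$\|x\otimes y\|\le\int_{\mathbb D}|x||y|\,d\sigma_\alpha\le\|x\|\,\|y\|.\tag{2}$$

For example, the mean value property gives $\mathrm{ev}_0=1\otimes1$, and also $\mathrm{ev}_0=e\otimes e$ with $e=z^i/\|z^i\|$ for every $i$. These representing vectors move their mass to the circle as $i\to\infty$, so they become nearly disjoint from any fixed function. This freedom lets us merge a sum of products into a single one.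

**Lemma 1.** Every $L\in X$ has the form $L=x\otimes y$ with $x,y\in A$.

**Step 1. Many unit vectors for one evaluation.** We want, for each $\lambda\in\mathbb D$, unit vectors $e_{\lambda,i}$ with $e_{\lambda,i}\otimes e_{\lambda,i}=\mathrm{ev}_\lambda$ that escape to the circle. Let $b_\lambda(z)=\frac{\lambda-z}{1-\bar\lambda z}$, an involution of $\mathbb D$, and
$$e_{\lambda,i}=\frac{b_\lambda^{\,i}\,k_\lambda}{\|z^i\|}\qquad(i\ge0).$$
We have $|b_\lambda'|=(1-|\lambda|^2)/|1-\bar\lambda z|^2$, so $|k_\lambda|^2=|b_\lambda'|^{2+\alpha}$. Also $1-|b_\lambda|^2=(1-|z|^2)|b_\lambda'|$. Therefore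
$$|k_\lambda|^2(1-|z|^2)^\alpha=|b_\lambda'|^{2}\,|b_\lambda'|^{\alpha}(1-|z|^2)^\alpha=|b_\lambda'|^2(1-|b_\lambda|^2)^\alpha .$$
The change of variables $z\mapsto b_\lambda(z)$ and the mean value property on circles give, for $h\in H^\infty$,
$$\langle he_{\lambda,i},e_{\lambda,i}\rangle=\|z^i\|^{-2}\int_{\mathbb D}(h\circ b_\lambda)\,|z|^{2i}\,d\sigma_\alpha=h(b_\lambda(0))=h(\lambda).$$
So $e_{\lambda,i}\otimes e_{\lambda,i}=\mathrm{ev}_\lambda$, and $h=1$ gives $\|e_{\lambda,i}\|=1$.

Next, $\|z^i\|$ decays only polynomially:
$$\|z^i\|^2=(\alpha+1)\int_0^1t^i(1-t)^\alpha dt\ \ge\ \Big(1-\frac1{i+1}\Big)^{i}(\alpha+1)\int_{1-\frac1{i+1}}^1(1-t)^\alpha dt\ \ge\ e^{-1}(i+1)^{-\alpha-1}\qquad(i\ge1).$$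
On a compact subset of $\mathbb D$, $|b_\lambda|\le\kappa<1$ and $k_\lambda$ is bounded, so $e_{\lambda,i}\to0$ uniformly there as $i\to\infty$. Consequently
$$\int_{\mathbb D}|g|\,|e_{\lambda,i}|\,d\sigma_\alpha\to0\quad(i\to\infty)\qquad\text{for every }g\in L^2(\sigma_\alpha).\tag{3}$$
Indeed, on $|z|\le r$ use the uniform convergence. By Cauchy–Schwarz the part over $|z|>r$ is at most $(\int_{|z|>r}|g|^2d\sigma_\alpha)^{1/2}$, which is small for $r$ near $1$.

**Step 2. Approximation by combinations of evaluations.** We need to approximate elements of $X$ by sums of evaluations with control of the coefficients. Let $D\in X$ and $\|D\|<\rho$, and let $S\subset X$ be the convex set of finite sums $\sum c_j\mathrm{ev}_{\lambda_j}$ with $\sum|c_j|<\rho$. We claim that $D$ is in the norm closure of $S$. If not, Hahn–Banach gives $h\in X^*=H^\infty$, $h\ne0$, with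
$$\mathrm{Re}\,D(h)\ge\sup_{\ell\in S}\mathrm{Re}\,\ell(h)=\rho\sup_{\mathbb D}|h|=\rho\|h\|_\infty ,$$
contradicting $|D(h)|\le\|D\|\|h\|_\infty<\rho\|h\|_\infty$.

**Step 3. Successive approximation.** We build $x$ and $y$ as limits. Multiplying $L$ by a positive constant, we may assume $\|L\|<1$. Put $x_0=y_0=0$. Suppose $x_n,y_n\in A$ satisfy $\|L-x_n\otimes y_n\|<4^{-n}$, which holds for $n=0$. By Step 2, choose $c_j\ne0$ and $\lambda_j\in\mathbb D$, $1\le j\le N$, with
$$\sum|c_j|<4^{-n},\qquad\Big\|L-x_n\otimes y_n-\sum c_j\mathrm{ev}_{\lambda_j}\Big\|<4^{-n-2}.$$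
Put $a_j=c_j|c_j|^{-1/2}$, so $a_j|a_j|=c_j$ and $|a_j|^2=|c_j|$. Let $\eta>0$. By (3) we may choose, one after the other, $e_j=e_{\lambda_j,i_j}$ with
$$\int|e_j||e_l|\,d\sigma_\alpha<\eta\ \ (l<j),\qquad\int|e_j|(|x_n|+|y_n|)\,d\sigma_\alpha<\eta .$$
Set $x_{n+1}=x_n+\sum a_je_j$ and $y_{n+1}=y_n+\sum|a_j|e_j$. Expand $x_{n+1}\otimes y_{n+1}$. The diagonal terms are $(a_je_j)\otimes(|a_j|e_j)=c_j\mathrm{ev}_{\lambda_j}$, and by (2) the cross terms are controlled by $\eta$:
$$\Big\|x_{n+1}\otimes y_{n+1}-x_n\otimes y_n-\sum c_j\mathrm{ev}_{\lambda_j}\Big\|\le\eta\Big(2\sum|a_j|+\sum_{j\ne l}|a_ja_l|\Big).$$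
Similarly $\|x_{n+1}-x_n\|^2$ and $\|y_{n+1}-y_n\|^2$ are at most $\sum|c_j|+\eta\sum_{j\ne l}|a_ja_l|$. The $c_j$ were fixed before $\eta$, so for $\eta$ small enough
$$\|L-x_{n+1}\otimes y_{n+1}\|<2\cdot4^{-n-2}<4^{-n-1},$$
and both increments have norm less than $\sqrt2\cdot2^{-n}$. So the construction continues, $x_n\to x$ and $y_n\to y$ in $A$, and by (2) $x_n\otimes y_n\to x\otimes y$ in $X$. Hence $L=x\otimes y$. $\square$

## 6. Thomson's theorem and the larger domain

For a finite positive compactly supported Borel measure $\mu$ on $\mathbb C$, let $P^2(\mu)$ be the closure of the polynomials in $L^2(\mu)$. A characteristic function is called nontrivial if it is not $\mu$-a.e. constant. A region is a nonempty connected open set.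

**Definition (analytic bounded point evaluation).** A point $\lambda\in\mathbb C$ is an analytic bounded point evaluation of $P^2(\mu)$ if there are $\rho,C>0$ with $|p(\xi)|\le C\|p\|_{L^2(\mu)}$ for all $|\xi-\lambda|<\rho$ and all polynomials $p$.

Two examples show the two extremes. If $\mu=m$ on $\mathbb T$, then $P^2(m)=H^2$, and $|p(\lambda)|\le(1-|\lambda|^2)^{-1/2}\|p\|$ for $|\lambda|<1$, so all points of $\mathbb D$ are analytic bounded point evaluations. No others are, because the monomials have norm $1$ and are unbounded at each point outside $\overline{\mathbb D}$, and every neighborhood of a point of $\mathbb T$ contains such points. A real-valued function in $H^2$ is constant, so $H^2$ contains no nontrivial characteristic function. If $\mu$ is Lebesgue measure on $[0,1]$, the Weierstrass theorem gives $P^2(\mu)=L^2(\mu)$, which contains many nontrivial characteristic functions. The next theorem says that every $P^2(\mu)$ is assembled from pieces of these two types. It is the main external input.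

**Cited theorem (J. Thomson, Ann. of Math. 133 (1991), 477–507, Thm 5.8, case $t=2$).** Let $\mu$ be a finite positive compactly supported Borel measure on $\mathbb C$. There is a Borel partition $\{\Delta_i\}_{i\ge0}$ of $\mathrm{supp}\,\mu$ with
$$P^2(\mu)=L^2(\mu|_{\Delta_0})\oplus\bigoplus_{i\ge1}P^2(\mu|_{\Delta_i}),$$
where for $i\ge1$ (with $\mu(\Delta_i)>0$) the space $P^2(\mu|_{\Delta_i})$ contains no nontrivial characteristic function. For such $i$ let $U_i$ be the set of analytic bounded point evaluations of $P^2(\mu|_{\Delta_i})$. Then $U_i$ is a nonempty simply connected region. For $q\in P^2(\mu|_{\Delta_i})$ let $\hat q$ be the analytic function on $U_i$ which is the locally uniform limit of any sequence of polynomials converging to $q$ in $L^2(\mu|_{\Delta_i})$. Then $q\mapsto\hat q$ maps $P^2(\mu|_{\Delta_i})\cap L^\infty$ isometrically onto $H^\infty(U_i)$.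

For $\mu=m$ this is the identification of $H^2\cap L^\infty(\mathbb T)$ with $H^\infty(\mathbb D)$. The word "onto" is what we shall exploit.

**Lemma 2.** Let $\varphi$ be bounded, univalent and not a weak-star generator, and let $G=\varphi(\mathbb D)$. There are $0\ne f\in A$ and a simply connected region $U$ with $G\subsetneq U$ such that for each compact $K\subset U$ there is $C_K$ with
$$\sup_K|p|\le C_K\|p(\varphi)f\|\qquad\text{for all polynomials }p.\tag{4}$$

**Step 1. From a functional to a vector.** This step finds $f$. By Hahn–Banach there is $0\ne L\in X$ annihilating all $p(\varphi)$, and by Lemma 1, $L=f\otimes y$ with $f,y\in A$. Then $\langle p(\varphi)f,y\rangle=0$ for all $p$, so $y\perp[f]_\varphi$, while $\langle h_0f,y\rangle=L(h_0)\ne0$ for some $h_0\in H^\infty$. Hence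
$$h_0f\notin[f]_\varphi,\qquad f\ne0.\tag{5}$$

**Step 2. Passing to the plane.** We turn $[f]_\varphi$ into a space $P^2(\mu)$. Let $\mu$ be the push-forward of $|f|^2d\sigma_\alpha$ under $\varphi$, that is, $\int q\,d\mu=\int_{\mathbb D}(q\circ\varphi)|f|^2d\sigma_\alpha$. It is a nonzero finite measure carried by the bounded set $G$. For $f=\varphi'$, $\alpha=0$ it is area measure on $G$. Clearly $\|p\|_{L^2(\mu)}=\|p(\varphi)f\|$. If polynomials $p_m\to q$ in $L^2(\mu)$, then $p_m(\varphi)f\to(q\circ\varphi)f$ in $L^2(\sigma_\alpha)$, and the limit is in the closed subspace $A$. So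
$$Jq=(q\circ\varphi)f\quad(\text{equality }\sigma_\alpha\text{-a.e.})$$
defines an isometry of $P^2(\mu)$ into $[f]_\varphi$. Its range is closed and contains all $p(\varphi)f$, so $J$ maps onto $[f]_\varphi$.

**Step 3. There is only one piece.** We show that Thomson's theorem applies to $\mu$ itself, with no decomposition. Let $\chi_\Delta\in P^2(\mu)$. The function $F=J\chi_\Delta\in A$ equals $(\chi_\Delta\circ\varphi)f$ a.e., so $F(F-f)=0$ a.e., and everywhere by continuity. A product of two analytic functions on $\mathbb D$ vanishes only if one of them does, so $F=0$ or $F=f$. As $f\ne0$ a.e., $\chi_\Delta\circ\varphi$ is a.e. constant, that is, $\chi_\Delta$ is $\mu$-a.e. constant.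

Since $1\in P^2(\mu)$, the components $\chi_{\Delta_i}$ of $1$ in the decomposition all lie in $P^2(\mu)$. So each $\mu(\Delta_i)$ is $0$ or $\mu(\mathbb C)$, and exactly one $\Delta_i$ carries $\mu$. It is not $\Delta_0$, because then $P^2(\mu)=L^2(\mu)$, and $L^2(\mu)$ contains a nontrivial characteristic function: if $B$ is a disc with $\overline B\subset\mathbb D$, then $0<\mu(\varphi(B))<\mu(G)$, as $f\ne0$ a.e. So the statements of the theorem for $i\ge1$ hold for $\mu$. Let $U$ be the simply connected region of analytic bounded point evaluations of $P^2(\mu)$. Covering a compact $K\subset U$ by finitely many of the discs in the definition gives (4).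

**Step 4. $G\subset U$.** Let $\zeta_0\in\mathbb D$. The zeros of $f$ are isolated, so there is $\rho>0$ with $\{|\zeta-\zeta_0|\le\rho\}\subset\mathbb D$ and $f\ne0$ on the circle $|\zeta-\zeta_0|=\rho$. By (1) applied to $p(\varphi)f$, and since $|f|$ is bounded below on this circle, there is $C$ with $|p(\varphi)|\le C\|p(\varphi)f\|=C\|p\|_{L^2(\mu)}$ on the circle for all $p$. By the maximum principle the bound holds on the disc. The image of the open disc under $\varphi$ is a neighborhood of $\varphi(\zeta_0)$, so $\varphi(\zeta_0)\in U$.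

**Step 5. $U\ne G$.** Here (5) enters, against the word "onto". Let $q\in P^2(\mu)$ and let polynomials $p_m\to q$ in $L^2(\mu)$. Then $p_m\to\hat q$ locally uniformly on $U\supset G$, so $p_m(\varphi)f\to(\hat q\circ\varphi)f$ pointwise. Also $p_m(\varphi)f\to Jq$ in $A$, hence pointwise. So $Jq=(\hat q\circ\varphi)f$. If $U=G$, then $h_0\circ\varphi^{-1}\in H^\infty(G)=H^\infty(U)$, and Thomson's theorem gives $q\in P^2(\mu)\cap L^\infty(\mu)$ with $\hat q=h_0\circ\varphi^{-1}$. Then $h_0f=Jq\in[f]_\varphi$, contradicting (5). $\square$

## 7. Bounded weights that approximate $1/(\varphi-\lambda)$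

We recall the factorization in Hardy spaces. A nonzero $F\in H^p$ is $F=IO$ with $I$ inner and $O$ outer. Here $|I|\le1$, and $\log|O|$ is the Poisson integral of $\log|F^*|\in L^1(\mathbb T)$, where $F^*$ is the boundary function. Products of inner functions are inner.

**Lemma 3.** Let $\varphi$ be bounded and univalent, $\lambda\notin G=\varphi(\mathbb D)$, $R=1+\sup_{\mathbb D}|\varphi-\lambda|$, and $w=R/(\varphi-\lambda)$. Then $\varphi-\lambda$ is outer, and there are $w_n\in H^\infty$ with $1\le|w_n|\le|w|$ on $\mathbb D$ and $|w_n|\to|w|$ pointwise on $\mathbb D$.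

**Step 1. $\varphi-\lambda$ is outer.** This makes $\log|w|$ a Poisson integral, which can be truncated. The function $\varphi-\lambda\in H^\infty$ is zero-free, and $1/(\varphi-\lambda)$ is univalent, hence in $H^p$ for $p<1/2$ (Duren, *Theory of $H^p$ Spaces*, Thm 3.16). Factor the two functions as $I_1O_1$ and $I_2O_2$. Their boundary moduli are reciprocal, so $\log|O_1|+\log|O_2|$ is the Poisson integral of $0$, and $|O_1O_2|=1$. The product of the two functions is $1$, so $|I_1I_2|=1$ on $\mathbb D$. As $|I_1|,|I_2|\le1$, we get $|I_1|=1$ on $\mathbb D$, so $I_1$ is constant and $\varphi-\lambda$ is outer.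

**Step 2. Truncation.** We now construct $w_n$. By Step 1, $\log|w|$ is the Poisson integral of its boundary function $u^*\in L^1(\mathbb T)$. By the choice of $R$, $|w|\ge1$, so $u^*\ge0$. Let $u_n$ be the Poisson integral of $\min(u^*,n)$, let $\tilde u_n$ be a harmonic conjugate, and put $w_n=e^{u_n+i\tilde u_n}$. Then $0\le u_n\le\min(n,\log|w|)$, so $w_n\in H^\infty$ and $1\le|w_n|\le|w|$. By monotone convergence $u_n\uparrow\log|w|$ pointwise on $\mathbb D$. $\square$

The lower bound $|w_n|\ge1$ is as important as the upper one. Multiplying $f$ by $w_n^n$ only increases norms, so (4) survives with the same constants.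

## 8. The $n$-th roots force a zero at $\lambda$

We prove Theorem 1. Suppose $\varphi$ satisfies its hypotheses but is not a weak-star generator. Take $f,U$ from Lemma 2 and fix $\lambda\in U\setminus G$. Since $0\in G$, we have $\lambda\ne0$. Take $R,w,w_n$ from Lemma 3 and put
$$f_n=f\,w_n^{\,n}\in A,\qquad M_n=[f_n]_\varphi .$$
As $w_n$ is zero-free, $f_n\ne0$.

**Step 1. Elements of $M_n$ as functions on $U$.** The purpose is to attach to each $F\in M_n$ an analytic symbol on the large domain, with bounds independent of $n$. Since $|w_n|\ge1$, (4) gives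
$$\sup_K|p|\le C_K\|p(\varphi)f\|\le C_K\|p(\varphi)f_n\|,$$
with $C_K$ independent of $n$. Let $F\in M_n$ and $p_m(\varphi)f_n\to F$ in $A$. Then $(p_m)$ is uniformly Cauchy on each compact $K\subset U$, so it converges locally uniformly on $U$ to an analytic $q_F$. Since $\varphi(\mathbb D)=G\subset U$, pointwise limits on $\mathbb D$ give the first part of
$$F=(q_F\circ\varphi)f_n,\qquad\sup_K|q_F|\le C_K\|F\|,\tag{6}$$
and the second part follows by passing to the limit. By the first identity, $F$ determines $q_F$ on $G$ off a discrete set, hence on the connected set $U$. So $F\mapsto q_F$ is well defined and linear, $q_{f_n}=1$, and $q_{t(\varphi)F}=t\,q_F$ for polynomials $t$.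

**Step 2. The wandering vector has a zero-free symbol.** This is where the hypothesis is used. For a polynomial $p=p(0)+\xi p_1$ we have $p(\varphi)f_n=p(0)f_n+\varphi\,p_1(\varphi)f_n$, and $\mathbb Cf_n+\overline{\varphi M_n}$ is closed, so $M_n=\mathbb Cf_n+\overline{\varphi M_n}$ and $\dim(M_n\ominus\varphi M_n)\le1$. By hypothesis $[M_n\ominus\varphi M_n]_\varphi=M_n\ne\{0\}$. Hence $M_n\ominus\varphi M_n=\mathbb Cv_n$ with $v_n\ne0$, and $M_n=[v_n]_\varphi$. Put $q_n=q_{v_n}$. There are polynomials $t_m$ with $t_m(\varphi)v_n\to f_n$, and by (6)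
$$\sup_K|t_mq_n-1|\le C_K\|t_m(\varphi)v_n-f_n\|\to0$$
for every compact $K\subset U$. So $q_n$ has no zeros in $U$. Since $0\in G\subset U$, we can normalize $v_n$ so that $q_n(0)=1$.

**Step 3. The norm of $v_n$.** We bound $\|v_n\|$ by comparison with $(1-\xi/\lambda)^n$. Let $p$ be a polynomial with $p(0)=1$, and let $p_m(\varphi)f_n\to v_n$, so $p_m(0)\to q_n(0)=1$. For large $m$ the polynomial $p-p_m/p_m(0)$ vanishes at $0$, so
$$\Big(p-\frac{p_m}{p_m(0)}\Big)(\varphi)f_n\in\varphi M_n\perp v_n .$$
Letting $m\to\infty$, $\langle p(\varphi)f_n,v_n\rangle=\|v_n\|^2$, so $\|v_n\|\le\|p(\varphi)f_n\|$. Take $p(\xi)=(1-\xi/\lambda)^n$. Since $|w_n|\le|w|=R/|\varphi-\lambda|$, we get $|p(\varphi)f_n|\le(R/|\lambda|)^n|f|$, and therefore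
$$\|v_n\|\le\Big(\frac R{|\lambda|}\Big)^n\|f\|.\tag{7}$$

**Step 4. A zero-free limit of $n$-th roots.** We extract the exponential rate. As $U$ is simply connected and $q_n$ is zero-free, there is an analytic $r_n$ on $U$ with $r_n^n=q_n$ and $r_n(0)=1$. By (6) and (7),
$$\sup_K|r_n|\le(C_K\|f\|)^{1/n}\,\frac R{|\lambda|},$$
which is bounded in $n$ for each compact $K\subset U$. By Montel's theorem a subsequence converges locally uniformly on $U$ to some $r$ with $r(0)=1$. Each $r_n$ is zero-free, $U$ is connected and $r\not\equiv0$, so by Hurwitz' theorem $r$ has no zeros in $U$.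

**Step 5. Identification of the limit.** We compute $r$ on $G$. For $z\in\mathbb D$ with $f(z)\ne0$, (6), (1) and (7) give
$$|r_n(\varphi(z))|^n\,|w_n(z)|^n\,|f(z)|=|v_n(z)|\le(1-|z|^2)^{-1-\alpha/2}\Big(\frac R{|\lambda|}\Big)^n\|f\|.$$
Take $n$-th roots and let $n\to\infty$ along the subsequence. The factors $|f(z)|^{1/n}$, $\|f\|^{1/n}$ and $(1-|z|^2)^{-(1+\alpha/2)/n}$ tend to $1$, and $|w_n(z)|\to|w(z)|$. So $|r(\varphi(z))|\,|w(z)|\le R/|\lambda|$, that is,
$$|r(\xi)|\le\frac{|\lambda-\xi|}{|\lambda|}\qquad(\xi\in G),$$
first off a discrete subset of $G$ and then everywhere by continuity. Since $\lambda\notin G$, the function $\lambda r(\xi)/(\lambda-\xi)$ is analytic on $G$. It is bounded by $1$ in modulus, and equals $1$ at $\xi=0\in G$. By the maximum principle it is identically $1$. So $r(\xi)=1-\xi/\lambda$ on $G$, hence on the connected set $U$. But then $r(\lambda)=0$ with $\lambda\in U$, which contradicts Step 4. This proves Theorem 1. $\blacksquare$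

With $\alpha=0$ and $\varphi(0)=0$ this answers the question of Section 3. Only cyclic subspaces were used.

## 9. Which univalent maps have the wandering property

We prove Theorem 2. The plan is to compare $\varphi$ with the Möbius map that has the same zero, and then move that zero to the origin.

Let $\varphi(a)=0$ with $a\in\mathbb D$, let $b_a(z)=\frac{z-a}{1-\bar az}$, and write $\varphi=b_ah$ with $h\in H^\infty$. By univalence the zero at $a$ is simple and the only one, so $h$ is zero-free. Let $N$ be an open disc about $a$ with $\overline N\subset\mathbb D$. Its image contains a disc $|\xi|<\delta$, so by univalence $|\varphi|\ge\delta$ off $N$, and there $|h|\ge|\varphi|\ge\delta$. On the compact set $\overline N$, $|h|$ is bounded below because $h$ is zero-free. So $h$ is invertible in $H^\infty$.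

Let $b=b_a^{-1}$ and $VF=(F\circ b)(b')^{1+\alpha/2}$ for a fixed branch of the power. Since $1-|b|^2=|b'|(1-|z|^2)$,
$$\|VF\|^2=(\alpha+1)\int_{\mathbb D}|F\circ b|^2\,|b'|^2(1-|b|^2)^\alpha\,d\sigma=\|F\|^2 .$$
The operator $V$ is onto, because $H=VF$ is solved by $F=\big(H/(b')^{1+\alpha/2}\big)\circ b_a$, which is in $A$ by the same computation. So $V$ is unitary on $A$, and $V(gF)=(g\circ b)\,VF$ for $g\in H^\infty$.

**Fact 1.** If $g$ is a weak-star generator, then $\mathrm{Lat}(g)=\mathrm{Lat}(z)$ is the family of closed $H^\infty$-invariant subspaces, and $[N]_g=[N]_z$ for every $N\subset A$. Indeed, let $M\in\mathrm{Lat}(g)$, $x\in M$, $y\perp M$. Then $(x\otimes y)(p(g))=\langle p(g)x,y\rangle=0$ for all polynomials $p$. By (2), $x\otimes y\in X$, so this functional is weak-star continuous. It vanishes on a weak-star dense set, hence $\langle hx,y\rangle=0$ for all $h\in H^\infty$, and $M$ is $H^\infty$-invariant. The converse inclusion is trivial. Apply this also to the weak-star generator $z$.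

**Fact 2.** The functions $z$ and $b_a$ are weak-star generators. For $z$ see Section 2. For $b_a$, note that $z=b(b_a(z))$ and $b$ is analytic on a neighborhood of $\overline{\mathbb D}$. The Taylor polynomials of $b$ converge to it uniformly on $\overline{\mathbb D}$, so $z$, and hence every polynomial in $z$, is a uniform limit of polynomials in $b_a$.

**Fact 3.** If $\varphi(a)=0$ and $M\in\mathrm{Lat}(z)$, then $M\ominus\varphi M=M\ominus b_aM$. By Fact 1, $M$ is invariant under $h$ and $1/h$, so $hM=M$ and $\varphi M=b_ahM=b_aM$.

**Fact 4.** The function $b_a$ has the wandering property if and only if $z$ does. The unitary $V$ permutes the closed $H^\infty$-invariant subspaces, which by Facts 1 and 2 form both $\mathrm{Lat}(b_a)$ and $\mathrm{Lat}(z)$, and it intertwines multiplication by $b_a$ with multiplication by $b_a\circ b=z$. So $M=[M\ominus b_aM]_{b_a}$ if and only if $VM=[VM\ominus zVM]_z$.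

**Step 1. Sufficiency.** We show that the three conditions imply the wandering property. Let $\varphi(a)=0$, let $\varphi$ be a weak-star generator, and let $z$ have the wandering property. Let $M\in\mathrm{Lat}(\varphi)=\mathrm{Lat}(z)=\mathrm{Lat}(b_a)$. By Fact 4, then Fact 3, then Facts 1 and 2,
$$M=[M\ominus b_aM]_{b_a}=[M\ominus\varphi M]_{b_a}=[M\ominus\varphi M]_\varphi .$$

**Step 2. Necessity of $0\in\varphi(\mathbb D)$.** Let $\varphi$ have the wandering property. We must exclude $0\notin\varphi(\mathbb D)$. In that case $\varphi$ is outer, by Lemma 3 with $\lambda=0$. By Beurling's theorem there are polynomials $p_m$ with $p_m\varphi\to1$ in $H^2$, hence in $A$, because $\|z^i\|\le1$ for all $i$ and monomials are orthogonal in both spaces. The subspace $\overline{\varphi A}$ is $z$-invariant and contains $1$, so it contains all polynomials and equals $A$. Thus $A\ominus\varphi A=\{0\}$ and $[A\ominus\varphi A]_\varphi=\{0\}\ne A$, a contradiction. So $\varphi(a)=0$ for some $a\in\mathbb D$.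

**Step 3. Necessity of the other two conditions.** We derive them from Theorem 1 and the facts above. By Theorem 1, $\varphi$ is a weak-star generator. Let $M\in\mathrm{Lat}(b_a)=\mathrm{Lat}(z)=\mathrm{Lat}(\varphi)$. The wandering property of $\varphi$ and Facts 1–3 give
$$M=[M\ominus\varphi M]_\varphi=[M\ominus b_aM]_{b_a}.$$
So $b_a$ has the wandering property, and by Fact 4 so does $z$. This proves the equivalence. For $\alpha=0$, the theorem of Aleman, Richter and Sundberg says that $z$ always has the wandering property, which gives the last sentence of Theorem 2. In particular, a bounded univalent $\varphi$ with $\varphi(0)=0$ has the wandering property in $A^2$ if and only if it is a weak-star generator of $H^\infty$. $\blacksquare$
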